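# Random pairs in the Nottingham group generate open subgroups

## 1. The limit derivation of an automorphism of infinite order

Fix a prime $p\ge 5$ and $q=p^f$. Let $\mathcal O=\mathbb F_q[[t]]$, let $F=\mathbb F_q((t))$ with its valuation $v$, and let $k=F^p=\mathbb F_q((t^p))$, so that $[F:k]=p$. Write $\partial=d/dt$. Let $G$ be the group of continuous $\mathbb F_q$-automorphisms $\sigma$ of $F$ with $v(\sigma(t)-t)\ge 2$. For $\sigma\in G$ put
$$\varepsilon_\sigma=\sigma(t)-t,\qquad d(\sigma)=v(\varepsilon_\sigma)-1,\qquad D_\sigma=\varepsilon_\sigma\partial .$$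
The number $d(\sigma)\ge 1$ is the *depth* of $\sigma$ (with $d(1)=\infty$), and the derivation $D_\sigma$ is the first-order part of $\sigma-1$. For instance $\sigma(t)=t/(1-t)=t+t^2+t^3+\cdots$ has depth $1$.

Take $x\in G$ of infinite order. The powers $x^{p^i}$ tend to $1$; let $m_i=d(x^{p^i})<\infty$ be their depths and $D_i=D_{x^{p^i}}=t^{m_i+1}\omega_i\partial$ with $\omega_i\in\mathcal O^\times$. Along a suitable sequence of $i$ the residue $\rho\in\{0,\dots,p-1\}$ of $m_i$ modulo $p$ is constant, and the units $\omega_i$ converge to some $\omega$, because $\mathcal O^\times$ is compact. So the rescaled derivations converge: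
$$t^{\rho-m_i}D_i\longrightarrow D=t^{\rho+1}\omega\,\partial .$$
The scaling factor $t^{\rho-m_i}$ lies in $k$, so every derivation treats it as a constant. This $D$ is the object on which everything turns.

**Example 1.** Let $q=p$ and $x(t)=(1+t)^{1+p}-1=t+t^p+t^{p+1}$. Then $x^j(t)=(1+t)^{(1+p)^j}-1$, so $x$ has infinite order. Since $(1+p)^{p^i}=1+p^{i+1}c_i$ with $c_i\in\mathbb Z$, $c_i\equiv1$ mod $p$,
$$\varepsilon_{x^{p^i}}=(1+t)\bigl((1+t^{p^{i+1}})^{c_i}-1\bigr)=(1+t)\bigl(t^{p^{i+1}}+O(t^{2p^{i+1}})\bigr).$$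
So $m_i=p^{i+1}-1$, $\rho=p-1$, and $t^{\rho-m_i}D_i\to D=t^p(1+t)\partial$. As a $p$-adic integer, $m_i\to\lambda=-1$. The derivation $(1+t)\partial$ multiplies $(1+t)^j$ by $j$, so its $p$-th power is itself, and since $t^p$ is a constant,
$$D^p=t^{p^2}(1+t)\partial=\kappa D,\qquad \kappa=t^{p(p-1)} .$$

Here is what $D$ is for. Let $y$ be a second element. Conjugates of $x^{p^i}$ by words $g$ in $x,y$ have, after the same rescaling, limits $D^g=u_gD$ with $u_g\in F$. A commutator of bounded length in such conjugates is a Lie bracket of derivations up to an error whose relative size tends to $0$ as $i\to\infty$. So the Lie ring generated by the $D^g$ tells us, with all its coefficients and not just the leading ones, what lies deep inside $\overline{\langle x,y\rangle}$. And that Lie ring can be studied by linear algebra over $k$ in the $p$-dimensional space $F$.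

## 2. Random generation of open subgroups

The Nottingham group $\mathcal N(\mathbb F_q)$ is the group of power series $t+a_2t^2+a_3t^3+\cdots$ over $\mathbb F_q$ under composition; it is an infinite pro-$p$ group. The map $\sigma\mapsto\sigma(t)$ from $G$ to $\mathcal N(\mathbb F_q)$ is a homeomorphism and reverses products, since $\sigma\tau(t)$ is the series $\tau(t)$ with $\sigma(t)$ substituted. Such an anti-isomorphism preserves open and closed subgroups, generation, and Haar measure, so we work in $G$ throughout.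

**Definition.** For a profinite group $G$ with normalized Haar measure $\mu$ on $G^n$, let $Q(G,n)$ be the measure of the set of $(x_1,\dots,x_n)\in G^n$ for which $\overline{\langle x_1,\dots,x_n\rangle}$ is open in $G$. The *lower rank* of an infinite profinite group $G$ is the least positive integer $n$ such that every open subgroup of $G$ contains an open subgroup of $G$ topologically generated by $n$ elements, and $\infty$ if there is none.

For example $Q(\mathbb Z_p,1)=1$, because every nonzero element of $\mathbb Z_p$ generates an open subgroup; and $\mathbb Z_p$ has lower rank $1$.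

The question comes from the thesis "On A Family Of Hereditarily Just Infinite Profinite Groups Which Are Not Virtually Pro-$P$" (https://pure.royalholloway.ac.uk/files/25456614/PhDThesis.pdf). It records that if $Q(G,n)=1$ then every open subgroup of $G$ contains an open $n$-generated subgroup, so that the lower rank is at most $n$ (the thesis prints "less than", and its proof yields "at most"), and that $\mathcal N(\mathbb F_p)$ has lower rank $2$ for $p\ge5$. It says that the converse of the first statement is not known to hold, and gives $Q(\mathcal N(\mathbb F_p),2)=1$ as an example of something not yet proven. In plain words: do two random power series almost surely generate an open subgroup?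

**Theorem A.** $Q(\mathcal N(\mathbb F_p),2)=1$ for all primes $p\ge5$.

**Theorem B.** Let $p\ge5$, $q=p^f$, $G=\mathcal N(\mathbb F_q)$. For *every* $x\in G$ of infinite order, $\overline{\langle x,y\rangle}$ is open in $G$ for almost every $y\in G$. Moreover almost every $x\in G$ has infinite order. Consequently $Q(U,n)=1$ for every open $U\le G$ and every $n\ge2$, while $Q(U,1)=0$; and $G$ has lower rank exactly $2$.

Theorem A is the case $q=p$, $U=G$, $n=2$ of Theorem B. The hypothesis that $x$ has infinite order cannot simply be dropped, since the conclusion fails for $x=1$ (Section 4). Nothing is claimed for nontrivial torsion $x$, nor for $p=2,3$.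

## 3. Automorphisms compared with derivations

**Notation.** $O(t^M)$ is an element of $F$ of valuation $\ge M$, and $\mathrm{lc}(f)$ is the leading coefficient of $f\in F^\times$. Let $G_n=\{\sigma\in G: d(\sigma)\ge n\}$. For $M\in\mathbb Z$ let $\mathcal O(M)$ be the set of $\mathbb F_q$-linear maps $T:F\to F$ with $v(Tf)\ge v(f)+M$ for all $f$. Then $\mathcal O(M)\mathcal O(M')\subseteq\mathcal O(M+M')$. We write $A=B+\mathcal O(M)$ for $A-B\in\mathcal O(M)$.

"Derivation" means $\mathbb F_q$-linear derivation of $F$. It kills $F^p=k$, so it is $k$-linear, and as $F=k(t)$ it equals $f\partial$ with $f$ its value at $t$. Because $f\partial(t^r)=rft^{r-1}$, we have $f\partial\in\mathcal O(M)$ if and only if $v(f)\ge M+1$. Hence a rule used constantly: *if $\sigma-1=\delta+\mathcal O(M)$ with $\delta$ a derivation, then $D_\sigma-\delta\in\mathcal O(M)$*. Indeed, evaluating at $t$ shows that the derivation $D_\sigma-\delta$ has value of valuation $\ge M+1$ at $t$.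

Elements of $G$ preserve $v$ and map $k$ onto $k$. For a 1-unit $z\in1+t\mathcal O$ and $s\in\mathbb Z_p$ the power $z^s$ is defined, $g(z^s)=g(z)^s$ for $g\in G$, and $z^s\in k$ if $s\in p\mathbb Z_p$ or $z\in k$.

Since $\sigma\nu(t)-\sigma(t)=\sigma(\varepsilon_\nu)$, the coset $\sigma G_M$ consists of all $\sigma'$ with $\varepsilon_{\sigma'}\equiv\varepsilon_\sigma$ mod $t^{M+1}$. So under $\sigma\leftrightarrow\varepsilon_\sigma$ Haar measure on $G_n$ corresponds to additive Haar measure on $t^{n+1}\mathcal O$.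

**Lemma 1.**
(a) If $\sigma\in G_n$ $(n\ge1)$, then $\sigma-1-D_\sigma\in\mathcal O(2n)$; in particular $\sigma-1\in\mathcal O(n)$.
(b) If $\sigma,\tau\in G_n$, then $D_{\sigma\tau}-D_\sigma-D_\tau\in\mathcal O(2n)$.
(c) If $\sigma\in G_n$, $\tau\in G_m$ and $[\sigma,\tau]=\sigma\tau\sigma^{-1}\tau^{-1}$, then $D_{[\sigma,\tau]}-[D_\sigma,D_\tau]\in\mathcal O(n+m+\min(n,m))$.

*Proof.* (a) Write $\sigma(t)=t(1+a)$ with $v(a)\ge n$. For $r\in\mathbb Z$, $\sigma(t^r)=t^r(1+ra+O(t^{2n}))$ and $D_\sigma t^r=rat^r$. So the claim holds on each $t^r$, and on $F$ by linearity and continuity. Since $D_\sigma\in\mathcal O(n)$, also $\sigma-1\in\mathcal O(n)$.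

(b) $\sigma\tau-1=(\sigma-1)+(\tau-1)+(\sigma-1)(\tau-1)$ and the last term is in $\mathcal O(2n)$. By (a) for $\sigma$ and $\tau$, $\sigma\tau-1=D_\sigma+D_\tau+\mathcal O(2n)$; apply the rule.

(c) We have $[\sigma,\tau]-1=(\sigma\tau-\tau\sigma)(\tau\sigma)^{-1}=[\sigma-1,\tau-1](\tau\sigma)^{-1}$. Insert $\sigma-1=D_\sigma+\mathcal O(2n)$ and $\tau-1=D_\tau+\mathcal O(2m)$: the cross terms lie in $\mathcal O(2n+m)$ or $\mathcal O(n+2m)$, so $[\sigma-1,\tau-1]=[D_\sigma,D_\tau]+\mathcal O(n+m+\min(n,m))$. Since $[D_\sigma,D_\tau]\in\mathcal O(n+m)$ and $(\tau\sigma)^{-1}\in1+\mathcal O(\min(n,m))$, the factor $(\tau\sigma)^{-1}$ costs only another such error. Apply the rule. $\square$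

In particular $[G_n,G_m]\subseteq G_{n+m}$.

## 4. Leading coefficients of a closed subgroup

For closed $H\le G$ and $d\ge1$ let $L_d(H)\subseteq\mathbb F_q$ be the image of $H\cap G_d\to G_d/G_{d+1}\cong\mathbb F_q$, $\sigma\mapsto$ coefficient of $t^{d+1}$ in $\varepsilon_\sigma$. It is an additive subgroup. If $\sigma,\tau$ have depths $d,d'$ and leading coefficients $\alpha,\beta$ (of $\varepsilon_\sigma,\varepsilon_\tau$), then
$$[D_\sigma,D_\tau]=(\varepsilon_\sigma\,\partial\varepsilon_\tau-\varepsilon_\tau\,\partial\varepsilon_\sigma)\partial=\bigl(\alpha\beta(d'-d)t^{d+d'+1}+O(t^{d+d'+2})\bigr)\partial ,$$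
and by Lemma 1(c) $[\sigma,\tau]$ has the same coefficient $\alpha\beta(d'-d)$ at $t^{d+d'+1}$. Hence: *if $L_d\ne0$, $L_{d'}=\mathbb F_q$ and $d\not\equiv d'$ mod $p$, then $L_{d+d'}=\mathbb F_q$.*

**Lemma 2.** Let $H\le G$ be closed and $a,b,c\ge1$ with $L_a(H)\ne0\ne L_b(H)$, $a\not\equiv b$ mod $p$, and $L_d(H)=\mathbb F_q$ for $c\le d<c+\max(a,b)$. Then $H\supseteq G_c$.

*Proof.* Let $d\ge c+\max(a,b)$ and assume $L_{d''}=\mathbb F_q$ for $c\le d''<d$. Then $L_{d-a}=L_{d-b}=\mathbb F_q$. If $d-a\not\equiv a$ or $d-b\not\equiv b$ mod $p$, the rule gives $L_d=\mathbb F_q$. Otherwise $2a\equiv d\equiv2b$, so $a\equiv b$, a contradiction. By induction $L_d=\mathbb F_q$ for all $d\ge c$, and successive approximation in the closed group $H$ gives $H\supseteq G_c$. $\square$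

**One generator never suffices.** If one element generated an open subgroup, $G$ would have an open abelian subgroup, and some $G_n$ with $n\ge1$ would be abelian. But elements of depths $n$ and $n+1$ have a commutator of depth exactly $2n+1$.

**Two generators, by hand, for $q=p$.** In $G/G_3$ the series $t+a_2t^2+a_3t^3$ and $t+b_2t^2+b_3t^3$ multiply to $t+(a_2+b_2)t^2+(a_3+b_3+2a_2b_2)t^3$. So $G/G_3$ is abelian of order $p^2$. It has exponent $p$, since $(\sigma-1)^p=\sigma^p-1$ shows $d(\sigma^p)\ge p\ge 3$. If $x,y$ generate $G/G_3\cong\mathbb F_p^2$, then $L_1(H)=L_2(H)=\mathbb F_p$ for $H=\overline{\langle x,y\rangle}$, and Lemma 2 with $a=1$, $b=2$, $c=1$ gives $H=G$. Therefore $Q(\mathcal N(\mathbb F_p),2)\ge(1-p^{-1})(1-p^{-2})$. Positive probability is cheap; probability $1$ requires dealing with almost all the remaining pairs.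

**Where leading coefficients stop.** The natural plan is to continue with the rule $(\alpha,\beta)\mapsto\alpha\beta(d'-d)$, that is, with the Lie algebra with basis $e_d$ $(d\ge1)$ and $[e_d,e_{d'}]=(d'-d)e_{d+d'}$. Suppose $x$ has depth $p$ and $y$ depth $p+1$, which happens with positive probability. The span of $e_p$ and all $e_d$ with $d\equiv1$ mod $p$ is closed under the bracket: $[e_p,e_d]=e_{d+p}$ for $d\equiv 1$, and $[e_d,e_{d'}]=0$ for $d\equiv d'\equiv1$. So the leading terms of $x$ and $y$ alone never predict an element of depth $\equiv2$ mod $p$, and Lemma 2 cannot be fed. When the predicted coefficient is zero, the commutator is deeper, and its true depth is decided by further coefficients of $x$ and $y$. We need a device that keeps all coefficients, and the limit derivation does that.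

## 5. Density points and the order of a random element

**Density theorem** (Lévy's 0–1 law for the finite partitions of $G$ into cosets of $G_n$). For measurable $B\subseteq G$ and almost every $y\in B$, $\mu(B\cap yG_n)/\mu(G_n)\to1$. Such $y\in B$ are called density points of $B$.

So if at a density point $y$ of $B$ there were $c_0>0$ and infinitely many $n$ such that a proportion $\ge c_0$ of $yG_n$ lies outside $B$, we would have a contradiction. This is how null sets are produced below: perturb $y$, and leave the bad set with a proportion that does not shrink. The first application shows the pattern.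

**Lemma 3.** Almost every $x\in G$ has infinite order.

*Proof.* $G$ is pro-$p$, so finite orders are powers of $p$. Let $T_j$ be the set of elements of order exactly $Q=p^j$, a difference of closed sets. $T_0=\{1\}$ is null. Let $j\ge1$ and suppose $x$ is a density point of $T_j$.

For $\nu\in G_n$ put $V=D_\nu=f\partial$, so $x\nu=x+xV+\mathcal O(2n)$. Expanding and using $x^Q=1$,
$$(x\nu)^Q=1+\sum_{a=1}^{Q}x^aVx^{-a}+\mathcal O(2n),\qquad x^a(f\partial)x^{-a}=c_a\,x^a(f)\,\partial,\quad c_a=x^a\bigl(\partial(x^{-a}(t))\bigr),\quad v(c_a)=0,$$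
the second formula by evaluating the derivation at $t$. The automorphisms $x,\dots,x^Q$ are distinct, so by independence of automorphisms there is $f_0\in F$ with $f_1=\sum_ac_ax^a(f_0)\ne0$.

To move $f_0$ deep, let $s_0=\prod_{a=1}^Qx^a(t)$, which is fixed by $x$ and has $v(s_0)=Q$. Put $c=\max(v(f_0),v(f_1)+1)$ and $n=QN+v(f_0)-1$. For $f\in s_0^Nf_0+t^{QN+c}\mathcal O\subseteq t^{n+1}\mathcal O$,
$$\sum_ac_ax^a(f)=s_0^Nf_1+O(t^{QN+c})$$
has valuation $QN+v(f_1)$. For $N$ large this is smaller than $2n+1$, so evaluation at $t$ shows $(x\nu)^Q\ne1$. This happens for a proportion $q^{-(c-v(f_0))}$ of $xG_n$, independent of $N$: a contradiction. So $T_j$ has no density points and is null. $\square$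

## 6. The equation $D^p=\kappa D$, and the conjugates of $D$

From here until the end of Section 11, fix $x\in G$ of infinite order, with $m=d(x)$, $m_i=d(x^{p^i})$, $D_i=D_{x^{p^i}}$. In characteristic $p$, $x^{p^{i+1}}-1=(x^{p^i}-1)^p\in\mathcal O(pm_i)$, so $m_{i+1}\ge pm_i$ and $m_i\to\infty$.

Let $D=t^{\rho+1}\omega\partial$ with $\omega\in\mathcal O^\times$. Then $\ker D=\ker\partial=k$. By Leibniz in characteristic $p$, $D^p$ is a derivation, so $D^p=\kappa D$ with $\kappa\in F$. As $D$ and $D^p$ commute, $0=[D,\kappa D]=(D\kappa)D$, so $\kappa\in k$.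

We shall need all conjugates $D^g$ to satisfy the *same* equation with the *same* $\kappa$. This will work if $\kappa$ is a monomial whose exponent is tied to the limit of the $m_i$ in $\mathbb Z_p$. The next lemma arranges it.

**Lemma 4.** There are an infinite $I\subseteq\mathbb N$, $\rho\in\{0,\dots,p-1\}$, $\lambda\in\mathbb Z_p$ with $\lambda\equiv\rho$ mod $p$, and $D=t^{\rho+1}\omega\partial$ $(\omega\in\mathcal O^\times)$ such that for $i\in I$: $m_i\equiv\rho$ mod $p$; $m_i\to\lambda$ in $\mathbb Z_p$ as $i\to\infty$ in $I$; and $t^{\rho-m_i}D_i-D\in\mathcal O(\rho+M_i)$ with $M_i\to\infty$. Moreover $D^p=\kappa D$ where either $\kappa=0$, or $\kappa=\alpha t^h$ with $\alpha\in\mathbb F_q^\times$, $p\mid h$ and $h=-(p-1)(\lambda-\rho)$.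

In Example 1: $\kappa=t^{p(p-1)}$, $\lambda-\rho=-p$, and indeed $h=p(p-1)=-(p-1)(-p)$.

*Proof.* **Step 1: extract a limit.** Write $\varepsilon_{x^{p^i}}=t^{m_i+1}\omega_i$. By compactness of $\mathbb Z/p$, $\mathbb Z_p$ and $\mathcal O^\times$ there is an infinite $I$ along which $m_i$ mod $p$ is constant, $m_i\to\lambda$ and $\omega_i\to\omega$. This gives everything except the last sentence, and if $\kappa=0$ we are done. Suppose $\kappa\ne0$, and put
$$h=v(\kappa)\in p\mathbb Z,\qquad s=t^{-h}\kappa\in k\cap\mathcal O^\times,\qquad e_0=h-(p-1)\rho .$$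

**Step 2: see what one $p$-th power does to the limit.** For $i\in I$ we have $D_i=t^{m_i-\rho}(D+E_i)$ with a derivation $E_i\in\mathcal O(\rho+M_i)$ and $t^{m_i-\rho}\in k$. Hence
$$x^{p^{i+1}}-1=(D_i+\mathcal O(2m_i))^p=D_i^p+\mathcal O((p+1)m_i)=t^{p(m_i-\rho)}\kappa D+\mathcal O(pm_i+\min(M_i,m_i)),$$
since $D_i^p=t^{p(m_i-\rho)}(D+E_i)^p$ and $(D+E_i)^p=\kappa D+\mathcal O(p\rho+M_i)$. The main term is a derivation whose coefficient has valuation $p(m_i-\rho)+h+\rho+1=pm_i+e_0+1$. So for $i\in I$ large,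
$$m_{i+1}=pm_i+e_0\equiv\rho\ \text{mod } p,\qquad m_{i+1}-\rho=p(m_i-\rho)+h,$$
$$t^{\rho-m_{i+1}}D_{i+1}-sD\in\mathcal O(\rho+\min(M_i,m_i)-e_0).\tag{1}$$
So a tail of $I+1$ has limit derivation $sD$, with the same $\rho$. Since $s\in k$, $(sD)^p=s^p\kappa D=s^{p-1}\kappa\,(sD)$, and $s^{p-1}\kappa=s^pt^h$. Thus $h,e_0$ are unchanged and $s$ is replaced by $s^p$.

**Step 3: iterate, and find where the limits go.** Inductively, for each $j$ a tail of $I+j$ has limit $D^{(j)}=s^{1+p+\cdots+p^{j-1}}D$, and $m_{i+j}=p^jm_i+e_0\frac{p^j-1}{p-1}$ for $i\in I$ large depending on $j$. Write $s=\alpha s_1$ with $\alpha\in\mathbb F_q^\times$ and $s_1\in k$ a 1-unit. For $j=(p-1)fi'$,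
$$\tfrac{p^j-1}{p-1}=\tfrac{q-1}{p-1}\sum_{a<(p-1)i'}q^a,\qquad\sum_{a<(p-1)i'}q^a\equiv(p-1)i'\equiv0\ \text{mod }(p-1),$$
so $(q-1)\mid\frac{p^j-1}{p-1}$ and $\alpha^{(p^j-1)/(p-1)}=1$. Hence along $j\in J=(p-1)f\,\mathbb N_{>0}$
$$D^{(j)}=s_1^{(p^j-1)/(p-1)}D\longrightarrow D^*=s_1^{-1/(p-1)}D .$$
Since $s_1^{-1/(p-1)}\in k$, we get $(D^*)^p=s_1^{-p/(p-1)}\kappa D=s_1^{-1}\kappa D^*=\alpha t^hD^*$.

**Step 4: reach $D^*$ along one sequence of powers.** For $j\in J$ in increasing order choose $i_j\in I$ so large that $i_j+j$ exceeds all previously chosen $i_{j'}+j'$, that $m_{i_j+j}=p^jm_{i_j}+e_0\frac{p^j-1}{p-1}\equiv\rho$ mod $p$, and that $t^{\rho-m_{i_j+j}}D_{i_j+j}-D^{(j)}\in\mathcal O(\rho+j)$. Let $I^*=\{i_j+j:j\in J\}$. Along $I^*$ the derivations $t^{\rho-m_i}D_i$ converge to $D^*$, and $m_i\to\lambda^*=-e_0/(p-1)=\rho-h/(p-1)$ in $\mathbb Z_p$. As $p\mid h$, $\lambda^*\equiv\rho$ mod $p$, and $h=-(p-1)(\lambda^*-\rho)$. Replace $(I,D,\lambda)$ by $(I^*,D^*,\lambda^*)$. $\square$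

Fix such data; $D,\kappa,\rho,\lambda$ depend only on $x$. Note $D\in\mathcal O(\rho)$, $\rho\ge0$ and $\lambda-\rho\in p\mathbb Z_p$. For $g\in G$ put
$$\eta_g=(g(t)/t)^{\lambda-\rho}\in k,\qquad D^g=\eta_g\,gDg^{-1}=u_gD ,$$
which defines $u_g\in F$, because $gDg^{-1}$ is a derivation. The factor $\eta_g$ is a 1-unit; it appears because we rescale by powers of $t$ and not of $g(t)$.

**Example 2.** The derivation $g\partial g^{-1}$ sends $g(t)$ to $1$, so it is $(\partial(g(t)))^{-1}\partial$. In Example 1, $\eta_g=(g(t)/t)^{-p}$ turns $g(t)^p$ back into $t^p$, and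
$$u_g=\frac{1+g(t)}{(1+t)\,\partial(g(t))} .$$
For $g(t)=t+t^2$ this is $(1+t+t^2)/((1+t)(1+2t))$. For $g=x$ we have $1+x(t)=(1+t)^{p+1}$ and $\partial(x(t))=(1+t)^p$, so $u_x=1$.

**Lemma 5.**
(a) For $i\in I$: $D_{gx^{p^i}g^{-1}}=t^{m_i-\rho}(D^g+E_{g,i})$ with derivations $E_{g,i}\in\mathcal O(\rho+M_{g,i})$, $M_{g,i}\to\infty$.
(b) $u_g\in1+t\mathcal O$, $u_{gh}=u_g\,g(u_h)$, $u_1=u_x=1$; so $u_{x^ag}=x^a(u_g)$ for $a\ge0$.
(c) $(D^g)^p=\kappa D^g$.

*Proof.* (a) We have $gx^{p^i}g^{-1}-1=g(x^{p^i}-1)g^{-1}=gD_ig^{-1}+\mathcal O(2m_i)$, where $gD_ig^{-1}$ is a derivation and $\mathcal O(2m_i)=t^{m_i-\rho}\mathcal O(\rho+m_i)$. Also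
$$gD_ig^{-1}=t^{m_i-\rho}(g(t)/t)^{m_i-\rho}\bigl(gDg^{-1}+\mathcal O(\rho+M_i)\bigr),$$
and $(g(t)/t)^{m_i-\rho}\to\eta_g$. By the rule of Section 3 the claim follows.

(b) $gDg^{-1}-D=[g-1,D]g^{-1}\in\mathcal O(\rho+1)$ and $\eta_g$ is a 1-unit, so $(u_g-1)D\in\mathcal O(\rho+1)$, that is, $u_g\in1+t\mathcal O$. From $gh(t)/t=g(h(t)/t)\cdot g(t)/t$ we get $\eta_{gh}=\eta_g\,g(\eta_h)$, so $D^{gh}=\eta_g\,g(u_hD)g^{-1}=g(u_h)D^g=g(u_h)u_gD$. Clearly $u_1=1$. As $x$ commutes with $x^{p^i}$, part (a) for $g=x$ and for $g=1$ describes the same sequence, so $D^x=D$. The cocycle rule then gives $u_{x^a}=1$ and $u_{x^ag}=x^a(u_g)$.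

(c) With $E=gDg^{-1}$ we have $E^p=g\kappa Dg^{-1}=g(\kappa)E$. As $\eta_g\in k$, $(D^g)^p=\eta_g^p\,g(\kappa)E=\eta_g^{p-1}g(\kappa)D^g$. If $\kappa=0$ we are done. Otherwise $\kappa=\alpha t^h$ and $\eta_g^{p-1}g(\kappa)=\kappa\,(g(t)/t)^{(p-1)(\lambda-\rho)+h}=\kappa$. $\square$

## 7. From brackets of derivations to elements of $\overline{\langle x,y\rangle}$

Define $k$-linear operators on $F$ by
$$B_g\varphi=u_gD\varphi-\varphi Du_g,\qquad\text{so that}\qquad [D^g,\varphi D]=(B_g\varphi)D ,\qquad B_{1_G}=D .$$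
Let $y\in G$, let $\Gamma=\langle x,y\rangle$ be the abstract group, and $H=\overline\Gamma$. Let $\Psi_l\subseteq F$ be the $\mathbb F_p$-span of all $B_{g_1}\cdots B_{g_{l-1}}u_{g_l}$ with $g_j\in\Gamma$. Thus $\Psi_lD$ is spanned by the brackets of length $l$ in the $D^g$. Only $\mathbb F_p$-combinations are allowed, because those are what products in $H$ give.

**Proposition 6 (transfer).** If $\varphi_1,\dots,\varphi_s\in\Psi_l\setminus\{0\}$, there are $c\in\mathbb Z$ and $\xi\in\mathbb F_q^\times$ with $c+v(\varphi_j)\ge1$ and $\xi\,\mathrm{lc}(\varphi_j)\in L_{c+v(\varphi_j)}(H)$ for all $j$.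

*Proof.* **Step 1: commutators become brackets.** Let $i\in I$, $x_j=g_jx^{p^i}g_j^{-1}\in H\cap G_{m_i}$ and $h=[x_1,[x_2,\dots,[x_{l-1},x_l]]]\in G_{lm_i}$. We claim $D_h=[D_{x_1},[\dots,D_{x_l}]]+\mathcal O((l+1)m_i)$. This is trivial for $l=1$. For $l\ge2$, suppose it holds for $h'=[x_2,\dots,[x_{l-1},x_l]]\in G_{(l-1)m_i}$ with error in $\mathcal O(lm_i)$. Then Lemma 1(c) gives $D_{[x_1,h']}=[D_{x_1},D_{h'}]+\mathcal O((l+1)m_i)$, and the bracket of $D_{x_1}\in\mathcal O(m_i)$ with the old error lies in $\mathcal O((l+1)m_i)$.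

**Step 2: take out the scale.** Insert Lemma 5(a). Since $t^{m_i-\rho}\in k$ is a constant for all derivations, $D^g\in\mathcal O(\rho)$, and $\mathcal O((l+1)m_i)=t^{l(m_i-\rho)}\mathcal O(l\rho+m_i)$,
$$D_h=t^{l(m_i-\rho)}\bigl(B_{g_1}\cdots B_{g_{l-1}}(u_{g_l})D+\mathcal O(l\rho+M)\bigr),\qquad M=M(i)\to\infty .$$

**Step 3: take combinations.** Write $\varphi_j=\sum_rn_r\beta_r$ with $n_r\in\{0,\dots,p-1\}$ and $\beta_r$ among the spanning elements of $\Psi_l$. Let $h_r\in H\cap G_{lm_i}$ be the commutator belonging to $\beta_r$ and $h_{(j)}=\prod_rh_r^{n_r}$. Repeated use of Lemma 1(b) in $G_{lm_i}$ gives $D_{h_{(j)}}=\sum_rn_rD_{h_r}+\mathcal O(2lm_i)$, so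
$$D_{h_{(j)}}=t^{l(m_i-\rho)}\bigl(\varphi_jD+\mathcal O(l\rho+M')\bigr),\qquad M'\to\infty .$$
For $i$ large (one $i$ for all $j$) the term $\varphi_jD=\varphi_jt^{\rho+1}\omega\partial$ dominates. So $h_{(j)}$ has depth $l(m_i-\rho)+\rho+v(\varphi_j)$, which is $\ge lm_i\ge1$ since $h_{(j)}\in G_{lm_i}$, and leading coefficient $\mathrm{lc}(\varphi_j)\mathrm{lc}(\omega)$. Take $c=l(m_i-\rho)+\rho$ and $\xi=\mathrm{lc}(\omega)$. $\square$

The shift $c$ depends on $l$. So to fill an interval of depths we must find many leading terms inside *one* $\Psi_l$.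

## 8. The functional $\tau$ and operators of rank one

**Why we want rank one.** Words in the $B_g$ are $k$-linear, but we may combine them only over $\mathbb F_p$. Scalars from $k$ must therefore be produced by words that act on a fixed vector as multiplication by a scalar. An operator of rank one does this automatically.

Let $\tau=\kappa-D^{p-1}:F\to F$. Then $D\tau=\kappa D-D^p=0$, so $\tau$ is a $k$-linear map $F\to\ker D=k$; likewise $\tau D=0$. As $\dim_kF=p$ and $\ker D=k$, $\dim_k\operatorname{Im}D=p-1$. Also $\tau\ne0$: if $D^{p-1}=\kappa$, applying this to $1$ gives $\kappa=0$, so $D^{p-1}=0$, impossible since $\dim_k\ker D^{p-1}\le p-1$. So $\ker\tau=\operatorname{Im}D$. The form $(a,b)\mapsto\tau(ab)$ is nondegenerate over $k$, because $aF=F$ for $a\ne0$; and $\tau(D(fg))=0$ gives integration by parts, $\tau(fDg)=-\tau(gDf)$.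

**Example 3.** In Example 1, $D(1+t)^j=jt^p(1+t)^j$, so $\tau(1)=t^{p(p-1)}$ and $\tau((1+t)^j)=t^{p(p-1)}(1-j^{p-1})(1+t)^j=0$ for $1\le j\le p-1$. So $\tau$ reads off the component of $1$ in the $k$-basis $1,1+t,\dots,(1+t)^{p-1}$, times $t^{p(p-1)}$.

Put $u=u_y$, and for $a=0,1,2$ let $u_a=u_{x^ay}=x^a(u)$ and $B_a=B_{x^ay}$ (from now on $B_0,B_1,B_2$ mean these operators, and $B_{1_G}$ is written $D$). Let
$$w_a=Du_a\in\Psi_2,\quad w=w_0,\qquad e_{ab}=\tau(w_aw_b)\in k,\quad e=e_{00}.$$

**Step 1: the rank-one operators.** Since $B_a=u_a\circ(u_aD)\circ u_a^{-1}$, Lemma 5(c) gives $B_a^p=\kappa B_a$, with the same $\kappa$ as $D^p=\kappa D$. Hence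
$$Q_a=B_a^p-B_aD^{p-1}=\kappa B_a-B_a(\kappa-\tau)=B_a\tau .$$
As $B_a$ is $k$-linear and $B_a(1)=-w_a$,
$$Q_a\varphi=-\tau(\varphi)\,w_a .\tag{2}$$
If the two equations had different factors $\kappa$, this cancellation would not take place; that is the use of Lemma 5(c).

**Step 2: the scalars they produce.** Integrating by parts, $\tau(B_b\varphi)=\tau(u_bD\varphi)-\tau(\varphi w_b)=-2\tau(w_b\varphi)$, so
$$Q_aB_bw_c=2e_{bc}\,w_a\qquad(\text{length }p+1).\tag{3}$$
Moreover $\tau(wB_0w)=\tau(uwDw)-\tau(w^3)=\frac12\tau(uD(w^2))-\tau(w^3)=-\frac32\tau(w^3)$, so $\tau(B_0^2w)=-2\tau(wB_0w)=3\tau(w^3)$ and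
$$Q_0B_0^2w=-3\tau(w^3)\,w\qquad(\text{length }p+2).\tag{4}$$
An operator of *length* $L$ is an $\mathbb F_p$-combination of products of exactly $L$ factors from $D,B_0,B_1,B_2$. Operators of length $L$ are $k$-linear and map $\Psi_l$ to $\Psi_{l+L}$.

## 9. An algebraic criterion for openness

**Proposition 7.** $H=\overline{\langle x,y\rangle}$ is open in $G$ if:

- (C1) $e\ne0$;
- (C2) $\tau(w^3)\ne0$;
- (C3) $w,Dw,\dots,D^{p-2}w$ is a $k$-basis of $\operatorname{Im}D$;
- (C4) with $r_1=e_{11}/e$ and $r_2=e_{22}/e$, the field $\mathbb F_p(r_1,r_2)$ is dense in $k$.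

In Example 1, if $w=\sum_{j=1}^{p-1}c_j(1+t)^j$ with $c_j\in k$, then $D^iw=\sum_j(jt^p)^ic_j(1+t)^j$, and by a Vandermonde determinant (C3) says that all $c_j$ are nonzero.

*Proof.* **Step 1: multiply $w$ by polynomials in $r_1,r_2$.** By (3), $(Q_0B_0)^2w=4e^2w$. Also $Q_aB_0w=2ew_a$ and $Q_0B_aw_a=2e_{aa}w$, so $Q_0B_aQ_aB_0w=4e^2r_aw$ for $a=1,2$. All three operators have length $2(p+1)$. Composing $J$ of them and taking $\mathbb F_p$-combinations, for every $P\in\mathbb F_p[X_1,X_2]$ of degree $\le J$ there is an operator of length $2(p+1)J$ sending $w$ to $(4e^2)^JP(r_1,r_2)w$.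

**Step 2: a basis of $F$.** Let $\varphi_j=D^jw$ for $0\le j\le p-2$ and $\varphi_{p-1}=B_0w$. Since $\tau(B_0w)=-2e\ne0$ while $\operatorname{Im}D=\ker\tau$, (C3) shows that these form a $k$-basis of $F$.

**Step 3: reach the basis vectors with one common length.** Every integer $\ge p(p+1)$ is a nonnegative integer combination of $p+1$ and $p+2$. So by (3), (4), (C1), (C2) and $p\ne2,3$, for every $L'\ge p(p+1)$ some operator of length $L'$ multiplies $w$ by an element of $k^\times$. Follow it by $D^j$ or by $B_0$: with $L_0=p(p+1)+p$ there are operators $C_j$ of length $L_0$ with $C_jw=s_j\varphi_j$, $s_j\in k^\times$ $(0\le j\le p-1)$. By $k$-linearity, with $l=2+L_0+2(p+1)J$,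
$$\Psi_l\ni(4e^2)^J\sum_jP_j(r_1,r_2)\,s_j\varphi_j\qquad(P_j\in\mathbb F_p[X_1,X_2],\ \deg P_j\le J).$$

**Step 4: prescribe leading terms.** Let $L\ge1$. For $0\le n<L$ and $\zeta$ in an $\mathbb F_p$-basis of $\mathbb F_q$ write $\zeta t^n=\sum_j\kappa_{n\zeta j}s_j\varphi_j$ with $\kappa_{n\zeta j}\in k$. By (C4) these finitely many elements of $k$ can be approximated by $P_{n\zeta j}(r)/P(r)$, where $r=(r_1,r_2)$ and the denominator $P(r)\ne0$ is common, so well that
$$\sum_j\frac{P_{n\zeta j}(r)}{P(r)}\,s_j\varphi_j=\zeta t^n+O(t^{n+1}).$$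
Take $J$ at least all the degrees. Multiplication by $(4e^2)^JP(r)\in k^\times$ gives elements of one $\Psi_l$ with leading terms $\xi'\zeta t^{c'+n}$, where $\xi'\in\mathbb F_q^\times$ and $c'$ do not depend on $n,\zeta$. So denominators cost only a common shift.

**Step 5: feed Lemma 2.** By Proposition 6, and because $L_d(H)$ is an additive group, $L_d(H)=\mathbb F_q$ on some interval of $L$ consecutive $d\ge1$. Apply this with $L=2$ to get $a$ and $b=a+1$, then with $L=\max(a,b)$. Lemma 2 shows that $H$ is open. $\square$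

It remains to show that (C1)–(C4) hold for almost every $y$.

## 10. Perturbing $y$: conditions (C1), (C2), (C3)

**Lemma 8 (perturbation).** Fix $y$ and $u=u_y$. For $\nu\in G_n$ write $D_\nu=\psi D$ and $\chi=-\eta_y^{-1}y(\psi)$. Then $\nu\mapsto\chi$ is a bijection $G_n\to t^{n-\rho}\mathcal O$ carrying Haar measure to additive Haar measure, and $u_{y\nu}=u+u^2D\chi+O(t^{2n})$, with $v(D\chi)\ge n$.

*Proof.* $\psi=\varepsilon_\nu/(t^{\rho+1}\omega)$, and $\psi\mapsto-\eta_y^{-1}y(\psi)$ is an additive valuation-preserving bijection of $F$; this gives the first claim. Since $D\in\mathcal O(\rho)$, $v(D\chi)\ge n$ and $v(D\psi)\ge n$.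

Put $V=D_\nu\in\mathcal O(n)$. Then $\nu D\nu^{-1}=D+[\nu-1,D]\nu^{-1}=D+[V,D]+\mathcal O(2n+\rho)$ and $[V,D]=[\psi D,D]=-(D\psi)D$. Since $\lambda-\rho\in p\mathbb Z_p$, $\eta_\nu\in1+O(t^{pn})$. So $u_\nu=1-D\psi+O(t^{2n})$. By Lemma 5(b), $u_{y\nu}=u\,y(u_\nu)=u(1-y(D\psi)+O(t^{2n}))$, and, as $\eta_y\in k$,
$$y(D\psi)=(yDy^{-1})(y\psi)=\eta_y^{-1}uD(y\psi)=uD(\eta_y^{-1}y\psi)=-uD\chi .\qquad\square$$

In particular $y\mapsto u_y$ is continuous. Now let $\Phi$ be a polynomial over $F$ in $u,Du,\dots,D^su$, with coefficients depending only on $x$, and let $d\Phi_u(\delta)=\sum_j\frac{\partial\Phi}{\partial(D^ju)}D^j\delta$ be its linearization, which is $k$-linear in $\delta$. Since $D^j\in\mathcal O(j\rho)\subseteq\mathcal O(0)$, a bound on the valuations of the coefficients of $\Phi$ gives a constant $C=C(\Phi)$ such that for $u,\delta\in\mathcal O$: $v(d\Phi_u(\delta))\ge v(\delta)-C$ and $\Phi(u+\delta)=\Phi(u)+d\Phi_u(\delta)+O(t^{2v(\delta)-C})$. With Lemma 8,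
$$\Phi(u_{y\nu})=\Phi(u)+d\Phi_u(u^2D\chi)+O(t^{2n-C}).\tag{5}$$

**Lemma 9.** For almost every $y$ with $\Phi(u_y)=0$ we have $d\Phi_u(u^2D\chi)=0$ for all $\chi\in F$ $(u=u_y)$.

*Proof.* Let $y$ be a density point of the closed set $\{\Phi(u_y)=0\}$ and suppose $f_0=d\Phi_u(u^2D\chi_0)\ne0$. Choose $c\ge v(\chi_0)$ with $c+\rho-C>v(f_0)$, and let $n=pN+v(\chi_0)+\rho$. For all $\chi\in t^{pN}\chi_0+t^{pN+c}\mathcal O\subseteq t^{n-\rho}\mathcal O$, (5) and $t^{pN}\in k$ give
$$\Phi(u_{y\nu})=t^{pN}f_0+O(t^{pN+v(f_0)+1})+O(t^{2n-C})\ne0\qquad\text{for }N\text{ large}.$$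
This is a proportion $q^{-(c-v(\chi_0))}$ of $yG_n$, independent of $N$: a contradiction. $\square$

**Lemma 10.** If $P=\sum_{j\le s}f_jD^j$ with $f_j\in F$, $f_s\ne0$, then $\dim_k\ker P\le s$.

*Proof.* Induct on $s$; $s=0$ is clear. If $0\ne f\in\ker P$, right division gives $P=P_1(D-\frac{Df}f)+r$ with $r\in F$ and $P_1$ of order $s-1$ with leading coefficient $f_s$; evaluating at $f$ gives $r=0$. Since $(D-\frac{Df}f)(fg)=fDg$, the kernel of $D-\frac{Df}f$ is $kf$, and this operator maps $\ker P$ into $\ker P_1$. $\square$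

The two lemmas work together. If the linearization $d\Phi_u$ has order $\le 3$ as a differential operator in $D$, it cannot kill $u^2\operatorname{Im}D$, whose dimension over $k$ is $p-1\ge4$; then $\{\Phi(u_y)=0\}$ is null. This is a place where $p\ge5$ is used. Below "a.e." means for almost every $y$.

**(i) $w=Du\ne0$ a.e.** For $\Phi=Du$, at almost every $y$ with $w=0$ Lemma 9 would give $u^2\operatorname{Im}D\subseteq\ker D$, which has dimension $1$.

**(ii) $z_1=D(u^2D^2u)\ne0$ a.e.** For $\Phi=D(u^2D^2u)$, $d\Phi_u(\delta)=D(u^2D^2\delta+2u(D^2u)\delta)$ has order $3$ and leading coefficient $u^2\ne0$. Its kernel has dimension $\le3<p-1$; use Lemma 9.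

**(iii) (C1) a.e.** For $\Phi=\tau((Du)^2)=\kappa(Du)^2-D^{p-1}((Du)^2)$, integrating by parts twice,
$$d\Phi_u(u^2D\chi)=2\tau(wD(u^2D\chi))=-2\tau(u^2Dw\cdot D\chi)=2\tau(z_1\chi).\tag{6}$$
By Lemma 9 and nondegeneracy, $z_1=0$ for a.e. $y$ with $e=0$; apply (ii).

**(iv) (C2) a.e.** For $\Phi=\tau((Du)^3)$: $d\Phi_u(u^2D\chi)=3\tau(w^2D(u^2D\chi))=3\tau(D(u^2D(w^2))\chi)$. So for a.e. $y$ with $\tau(w^3)=0$ we have $D(u^2D(w^2))=0$. This last condition is null: its linearization $\delta\mapsto D\bigl(2u\delta D(w^2)+u^2D(2wD\delta)\bigr)$ has order $3$ with leading coefficient $2u^2w$, nonzero a.e. by (i), so its kernel has dimension $\le3<p-1$; use Lemma 9.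

**(v) (C3) a.e.** By Lemma 10, $P(D)\ne0$ for $0\ne P\in k[T]$ of degree $<p$. So the minimal polynomial of $D$ on the $p$-dimensional $k$-space $F$ is $T^p-\kappa T$; the $k[T]$-module $F$ (with $T$ acting as $D$) is cyclic, isomorphic to $k[T]/(T^p-\kappa T)$, and has finitely many submodules. On $\operatorname{Im}D$ we have $D^{p-1}=\kappa$, so $M=k[D]w$ is spanned by $w,\dots,D^{p-2}w$. If (C3) fails, then $M\subsetneq\operatorname{Im}D$, so $u\in D^{-1}(M)\subsetneq F$, one of finitely many proper $k$-subspaces. Hence, by nondegeneracy, $\tau(zu)=0$ for some $z\ne0$ from a finite list depending only on $x$. For $\Phi=\tau(zu)$, $d\Phi_u(u^2D\chi)=-\tau(D(zu^2)\chi)$, so for a.e. such $y$ we have $D(zu^2)=0$. This is a null condition: its linearization $D(2zu\,\delta)$ has order $1$ with leading coefficient $2zu\neq 0$, and kernel of dimension $\le1<p-1$.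

## 11. Condition (C4): two elements generating a dense subfield

**Step 1: pass from $r_1,r_2\in k$ to $s_1,s_2\in F$.** Since $D^x=D$, we have $Dx=\theta xD$ with $\theta=\eta_x\in k$, a 1-unit depending only on $x$. As $D\theta=0$, $D^jx=\theta^jxD^j$. Comparing $D^px=\theta^px(\kappa)xD$ with $\kappa Dx=\kappa\theta xD$ gives $\kappa=\theta^{p-1}x(\kappa)$, so $\tau x=\theta^{p-1}x\tau$. Hence $w_1=\theta x(w)$ and $e_{11}=\theta^2\theta^{p-1}x(e)=\theta^{p+1}x(e)$. Likewise $w_2=\theta_2x^2(w)$ and $e_{22}=\theta_2^{p+1}x^2(e)$ with $\theta_2=\theta x(\theta)$. Assume $e\ne0$ and write $e=b^p$ with $b=b(y)\in F^\times$, possible since $e\in k=F^p$. As $\theta,\theta_2\in F^p$ too, the $p$-th roots of $r_1,r_2$ are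
$$s_j=a_j\,x^j(b)/b\quad(j=1,2),\qquad a_j\text{ 1-units of }F\text{ depending only on }x .$$
So $s_1,s_2$ are 1-units. Frobenius is a homeomorphic field isomorphism $F\to k$, so (C4) is equivalent to: *$\mathbb F_p(s_1,s_2)$ is dense in $F$*.

This in turn is equivalent to: $\mathbb F_p(s_1,s_2)$ contains an element $\pi$ of valuation $1$ and a unit $\epsilon$ whose residue $\bar\epsilon$ generates $\mathbb F_q$ over $\mathbb F_p$. If so, the closure is a complete field containing $\lim\epsilon^{q^n}=\bar\epsilon$, hence $\mathbb F_q$ and $\mathbb F_q((\pi))=F$. The converse is clear.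

**Why one ratio is not enough.** Here $\theta=(x(t)/t)^{\lambda-\rho}\in1+t^{pm}\mathcal O$, so $a_1=\theta\cdot\theta^{1/p}\in1+t^m\mathcal O$; also $x(b)/b\in1+t^m\mathcal O$. So $v(s_1-1)\ge m$, and if $s_1\ne1$ the closure of $\mathbb F_p(s_1)$ is $\mathbb F_p((s_1-1))$, with value group $v(s_1-1)\mathbb Z$. For $m=d(x)\ge2$ it is never $F$. The second element $s_2$ must fill the gap.

**Step 2: measurability.** $\{e\ne0\}$ is open, and on it $b,s_1,s_2$ depend continuously on $y$. Hence on $\{e\ne0\}$ the condition $s_1\in F^p$ is closed. The two conditions "$\mathbb F_p(s_1,s_2)$ contains an element of valuation $1$" and "$\mathbb F_p(s_1,s_2)$ contains a unit whose residue generates $\mathbb F_q$" are open: each is witnessed by a rational function $R(s_1,s_2)$ with denominator nonzero at $(s_1,s_2)$, and such an $R$ is continuous there. So all sets below are measurable.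

**Step 3: control the perturbation of $b$.**

**Lemma 11.** Let $e\ne0$, $z_1\ne0$ at $y$. There is $c_0>0$ such that for all large $N$ and all $c\in\mathbb F_q^\times$ a proportion $\ge c_0$ of the $y'\in yG_n$, with $n=n(N)\to\infty$, satisfy $e(y')\ne0$ and $b(y')=b+\beta$ with $\beta=ct^N+O(t^{N+1})$. For such $y'$ put $\gamma=\beta/b$ and $s_j'=s_j(y')$; then
$$s_j'/s_j=(1+x^j\gamma)/(1+\gamma).\tag{7}$$

*Proof.* By (5) and (6), $e(y')=e+2\tau(z_1\chi)+O(t^{2n-C})$. Choose $\chi_0$ with $2\tau(z_1\chi_0)=1$, and $c_1\ge v(\chi_0)$, independent of $N$, such that $v(\tau(z_1f))\ge1+pN$ whenever $v(f)\ge pN+c_1$; this is possible since $\tau\in\mathcal O(C')$ for some $C'\in\mathbb Z$. Let $n=pN+v(\chi_0)+\rho$ and $\chi\in c^pt^{pN}\chi_0+t^{pN+c_1}\mathcal O\subseteq t^{n-\rho}\mathcal O$, a proportion $q^{-(c_1-v(\chi_0))}$ of $yG_n$. For large $N$, $e(y')-e=c^pt^{pN}+O(t^{pN+1})$ and $e(y')\ne0$. This difference lies in $k$ and equals $(b(y')-b)^p$, which gives the form of $\beta$. Finally (7)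 follows from $b(y')=b(1+\gamma)$. $\square$

Write $X=x-1$ and $x(t)=t+at^{m+1}+\cdots$ with $a\ne0$. If $\gamma=c't^r+O(t^{r+1})$, then, since $X\in\mathcal O(m)$ and $X(t^r)=rat^{r+m}+O(t^{r+m+1})$,
$$X\gamma=c'ra\,t^{r+m}+O(t^{r+m+1}),\qquad X^2\gamma=c'r(r+m)a^2t^{r+2m}+O(t^{r+2m+1}).\tag{8}$$
In Lemma 11, $r=v(\gamma)=N-v(b)$ and $c'=\mathrm{lc}(\gamma)=c/\mathrm{lc}(b)$. So we may choose both the residue of $r$ modulo any integer and the constant $c$.

**Step 4: $s_1\notin F^p$ a.e. (within $e\ne0$).** This will give separability. Let $y$ be a density point of $\{e\ne0,\ s_1\in F^p\}$ with $z_1\ne0$. In Lemma 11 take $N$ large with $r\not\equiv0,-m$ mod $p$. Then $s_1'/s_1-1=X\gamma/(1+\gamma)$ has valuation $r+m\not\equiv0$ mod $p$, so $s_1'/s_1\notin F^p$ and, since $s_1\in F^p$, also $s_1'\notin F^p$. This contradicts density. By (ii) almost every $y$ has $z_1\ne0$, so the set is null.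

**Step 5: an equation satisfied by $s_1,s_2$ and its failure at $s_1',s_2'$.** The aim is to exhibit a new valuation in the closure of $\mathbb F_p(s_1',s_2')$. Let $e\ne0$, $z_1\ne0$, $s_1\notin F^p$ at $y$. Put $\varsigma_1=s_1-1\ne0$, so $v(\varsigma_1)>0$, and let $F_1=\mathbb F_p((\varsigma_1))$, the closure of $\mathbb F_p(s_1)$. $F/F_1$ is finite, with ramification index $v(\varsigma_1)$ and residue degree $f$. It is separable. Otherwise $F$ is purely inseparable of degree $p^j$, $j\ge1$, over the separable closure $F_s$ of $F_1$ in $F$; then $F^{p^j}\subseteq F_s$ and $[F:F^{p^j}]=p^j$ force $F_s=F^{p^j}$, so $s_1\in F^p$, a contradiction.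

Let $\mathcal G(Z)=\sum_jg_j(\varsigma_1)Z^j$ be the minimal polynomial of $s_2$ over $F_1$, with $g_j\in\mathbb F_p((Z_1))$. By separability $\mathcal G_2=\partial_Z\mathcal G(s_2)\ne0$. Put $\mathcal G_1=\sum_jg_j'(\varsigma_1)s_2^j$. The field $F'=F_1(s_2)$ is finite over the complete field $F_1$, hence closed, so it is the closure of $\mathbb F_p(s_1,s_2)$. Let $\varpi$ be the least positive valuation occurring in $F'$; by density $\mathbb F_p(s_1,s_2)$ also has value group $\varpi\mathbb Z$. Pick $R\in\mathbb F_p(X_1,X_2)$, with denominator nonzero at $(s_1,s_2)$, such that $v(R(s_1,s_2))=\varpi$.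

Now consider $y'$ as in Lemma 11 with $N$ large, and let $F''$ be the closure of $\mathbb F_p(s_1',s_2')$. Put $\delta_j=s_j'-s_j$. By (7), $\delta_j=s_j(x^j-1)\gamma/(1+\gamma)=s_j(x^j-1)\gamma+O(t^{2r})$ and $v(\delta_j)\ge r+1$.

*Taylor expansion.* Let $g=\sum_{i\ge i_0}\alpha_iZ_1^i\in\mathbb F_p((Z_1))$ and $v(\delta)>v(\varsigma_1)$. Then $(\varsigma_1+\delta)^i=\varsigma_1^i\bigl(1+i\delta/\varsigma_1+O((\delta/\varsigma_1)^2)\bigr)$, where $O((\delta/\varsigma_1)^2)$ means an element of valuation $\ge 2v(\delta)-2v(\varsigma_1)$. Summing over $i\ge i_0$,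
$$g(\varsigma_1+\delta)=g(\varsigma_1)+g'(\varsigma_1)\delta+O\bigl(t^{2v(\delta)+(i_0-2)v(\varsigma_1)}\bigr).$$

Put $\varsigma_1'=s_1'-1=\varsigma_1+\delta_1$, which is nonzero of positive valuation for $N$ large. Since $\mathcal G(s_2)=0$, $x-1=X$ and $x^2-1=X^2+2X$, with a constant $C$ depending only on $x,y$,
$$E=\sum_jg_j(\varsigma_1')s_2'^{\,j}=\mathcal G_1\delta_1+\mathcal G_2\delta_2+O(t^{2r-C})=P_1X\gamma+P_2X^2\gamma+O(t^{2r-C}),\tag{9}$$
$$P_1=\mathcal G_1s_1+2\mathcal G_2s_2,\qquad P_2=\mathcal G_2s_2\ne0 .$$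
Moreover $E\in F''$, because $\mathbb F_p((\varsigma_1'))\subseteq F''$.

Let $\mathsf n=\min(v(P_1)+m,\,v(P_2)+2m)$. For $r>C+\mathsf n$, (8) and (9) show $v(E)\ge r+\mathsf n$, and the coefficient of $t^{r+\mathsf n}$ in $E$ is
$$c'\,r\,\bigl(q_1a+q_2a^2(r+m)\bigr),$$
where $q_1$ (respectively $q_2$) is $\mathrm{lc}(P_1)$ (respectively $\mathrm{lc}(P_2)$) if the first (respectively second) term attains the minimum, and $0$ otherwise; so $(q_1,q_2)\ne(0,0)$. As $a\ne0$, $r(q_1a+q_2a^2(r+m))$ is a nonzero polynomial of degree $\le2$ in $r$, so it vanishes for at most two classes of $r$ mod $p$. For the remaining classes, at least $p-2\ge3$ of them and called *allowed*, and $r$ large, $v(E)=r+\mathsf n$ exactly. Also, by continuity of $R$ at $(s_1,s_2)$ and $v(\delta_j)\ge r+1$, $R(s_1',s_2')$ has valuation $\varpi$ and the same leading coefficient as $R(s_1,s_2)$ for $N$ large.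

**Step 6: the value group of $\mathbb F_p(s_1,s_2)$ is $\mathbb Z$ a.e. (within $e\ne0$).** Otherwise take a density point $y$ of the bad set, with $z_1\ne0$ and $s_1\notin F^p$. By the Chinese remainder theorem choose infinitely many $N$ such that $r=N-v(b)$ lies in an allowed class mod $p$ with $r+\mathsf n\not\equiv0$ mod $p$ (at least two classes remain), and $r+\mathsf n\equiv1$ mod $\ell$ for every prime $\ell\ne p$ dividing $\varpi$. Then $\gcd(\varpi,r+\mathsf n)=1$. Since $F''$ contains elements of valuations $\varpi$ and $r+\mathsf n$, its value group, which is that of its dense subfield $\mathbb F_p(s_1',s_2')$, is $\mathbb Z$. By Lemma 11 a proportion $\ge c_0$ of $yG_n$ lies outside the bad set for infinitely many $n$, a contradiction.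

**Step 7: (C4) a.e.** For $q=p$ this is Step 6, the residue condition being vacuous. In general take a density point $y$ of the set where $e\ne0$ and the value group is $\mathbb Z$ but $\mathbb F_p(s_1,s_2)$ is not dense in $F$, with $z_1\ne0$ and $s_1\notin F^p$. Now $\varpi=1$. For $r$ large in an allowed class, $E/R(s_1',s_2')^{r+\mathsf n}\in F''$ is a unit whose residue is $c$ times a constant in $\mathbb F_q^\times$ that depends on $y$ and $r$ but not on $c$. Choose $c$ so that this residue generates $\mathbb F_q$ over $\mathbb F_p$. Then $F''$ contains an element of valuation $1$ and such a unit, so $F''=F$ and $\mathbb F_p(s_1',s_2')$ is dense. This holds for a proportion $\ge c_0$ of $y'\in yG_n$, for infinitely many $n$, a contradiction.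

So for every $x$ of infinite order, (C1)–(C4) hold for almost every $y$, and by Proposition 7 $\overline{\langle x,y\rangle}$ is open for almost every $y$. This is the first assertion of Theorem B; the second is Lemma 3.

## 12. Fubini, open subgroups, and the lower rank

**Theorem A and $Q(G,2)=1$.** To apply Fubini we need measurability of the set of pairs $(x,y)\in G^2$ for which $U=\overline{\langle x,y\rangle}$ is open. This set is open in $G^2$: $U$ is a finitely generated pro-$p$ group, so its Frattini subgroup $\Phi(U)$ is open in $U$, hence in $G$, and every pair in $x\Phi(U)\times y\Phi(U)$ topologically generates $U$. So the complement is closed. By Lemma 3, almost every $x$ has infinite order, and for each such $x$ the section of the complement over $x$ is null by Section 11. By Fubini the complement is null, and $Q(\mathcal N(\mathbb F_q),2)=1$ whenever $p\ge5$. With $q=p$ this is Theorem A.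

**Open subgroups.** Let $U\le G$ be open. Its Haar measure is the normalized restriction of $\mu$, so almost every pair in $U^2$ generates an open subgroup. Adding further generators keeps the subgroup open, so $Q(U,n)=1$ for all $n\ge2$. By Section 4 no single element generates an open subgroup, so $Q(U,1)=0$.

**Lower rank.** Since $Q(U,2)=1>0$, every open $U\le G$ contains two elements that generate an open subgroup, so the lower rank of $\mathcal N(\mathbb F_q)$ is at most $2$. No open subgroup is topologically generated by one element, so it is not $1$. Hence it equals $2$, and Theorem B is proved. $\blacksquare$
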